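\title{$r$-connected domination in graphs of large minimum degree}

\begin{abstract}
An $r$-connected dominating set of a graph is a dominating set that induces an $r$-connected subgraph. We prove that for every fixed $r\ge 1$, every $r$-connected graph of order $n$ and minimum degree $\delta$ has an $r$-connected dominating set with at most $(1+o(1))\,n\ln\delta/\delta$ vertices as $\delta\to\infty$. The proof completes a random set, in which every vertex has many neighbors, to an $r$-connected one in a minimal way, and it rests on the following fact: in an $r$-connected graph with $m$ vertices and minimum degree at least $M\ge 16r$, at most $64rm/M$ vertices destroy $r$-connectivity when deleted. We also show that the bound holds uniformly for $r=o(\ln\delta)$, that the constant $1$ is best possible, that the bound fails for $(1+c)\ln\delta\le r\le\delta$, and that $n(r+\ln\delta)/\delta$ is the correct order of magnitude for all $r\le\delta$.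
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. For a graph $G$ we write $n=|V(G)|$ for its order, $\delta=\delta(G)$ for its minimum degree, and $G[D]$ for the subgraph induced by a set $D\subseteq V(G)$. A set $D\subseteq V(G)$ is \emph{dominating} if every vertex of $G$ lies in $D$ or has a neighbor in $D$, and the domination number $\gamma(G)$ is the least size of a dominating set. A graph is \emph{$r$-connected} if it has more than $r$ vertices and remains connected after deleting any $r-1$ of its vertices. An \emph{$r$-connected dominating set} of $G$ is a dominating set $D$ such that $G[D]$ is $r$-connected, and $\gamma_{r\text{-}c}(G)$ is the least size of such a set. If $G$ is $r$-connected, then $V(G)$ is an $r$-connected dominating set, so $\gamma_{r\text{-}c}(G)$ is defined. For $r=1$ this is the connected domination number, the least size of a dominating set that induces a connected subgraph. (A $1$-connected graph has at least two vertices, so a graph with a vertex adjacent to all others has $\gamma_{1\text{-}c}=2$ rather than $1$; this is the only effect of the convention.) The parameter measures the cheapest core of $G$ that reaches every vertex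 in one step and survives the loss of any $r-1$ of its own vertices.

How large can $\gamma_{r\text{-}c}(G)$ be in terms of $n$ and $\delta$? Without the connectivity requirement, a random set gives the benchmark. Put each vertex into $R$ independently with probability $p=\ln\delta/\delta$. A given vertex has no neighbor in $R$ with probability at most $(1-p)^\delta\le 1/\delta$, and adding all such vertices to $R$ gives a dominating set of expected size at most $pn+n/\delta$. Hence $\gamma(G)\le n(\ln\delta+1)/\delta$.

Now let $G$ be connected and ask for the price of making a dominating set $D$ connected. If $G[D]$ is disconnected, take a shortest path $p_0p_1\dots p_k$ in $G$ between two different components of $G[D]$. No inner vertex lies in $D$, since its component would differ from that of $p_0$ or from that of $p_k$ and give a shorter path. If $k\ge4$, then $p_2$ has a neighbor $w\in D$, whose component also differs from that of $p_0$ or from that of $p_k$, and one of the walks $p_0p_1p_2w$ and $wp_2\dots p_k$ is shorter than $k$ and joins different components. So $k\le 3$, and adding at most two vertices to $D$ reduces the number of components. If $G[D]$ has $c$ components, the price is at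 most $2(c-1)$. For an arbitrary dominating set we only know $c\le|D|$, which loses a factor of $3$. Suppose, however, that every vertex of $G$ has at least $M$ neighbors in $D$. Then every component of $G[D]$ has more than $M$ vertices, so $c<|D|/M$, and the price is a fraction $2/M$ of $|D|$. Such a set costs hardly more than a dominating set: if $p=(1+\varepsilon)\ln\delta/\delta$ and $M$ is a constant, a vertex has fewer than $M$ neighbors in the random set with probability at most $\delta^{-1-\varepsilon}$ times a power of $\ln\delta$ (Lemma~\ref{lem:tail} below). One is led to guess that connectivity of any fixed order is asymptotically free.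

This is the conjecture that we take from \cite{DG}: for every fixed positive integer $r$, every $r$-connected graph $G$ satisfies
\begin{equation}\label{eq:conj}
\gamma_{r\text{-}c}(G)\le(1+o(1))\,n\,\frac{\ln\delta}{\delta},
\end{equation}
where $o(1)$ depends only on $r$ and $\delta$ and tends to $0$ as $\delta\to\infty$. Caro, West and Yuster proved \eqref{eq:conj} for $r=1$, and Caro and Yuster proved it for $r=2$. We prove it for every $r$.

\begin{theorem}\label{thm:main}
For all $r\ge1$ and $\varepsilon\in(0,1)$ there is $\delta_0(r,\varepsilon)$ such that every $r$-connected graph $G$ with $\delta\ge\delta_0$ satisfies $\gamma_{r\text{-}c}(G)\le(1+\varepsilon)\,n\ln\delta/\delta$.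
\end{theorem}

The argument above for $r=1$ adds vertices step by step and uses the number of components to bound the number of steps. For larger $r$ we do not look for a quantity that plays this role, and we do not construct the added set at all. We start from a set $D_0$ in which every vertex of $G$ has at least $M$ neighbors and take an inclusion-minimal set $X$ such that $H=G[D_0\cup X]$ is $r$-connected. Whatever $X$ is, $H$ has minimum degree at least $M$, and deleting any vertex of $X$ from $H$ destroys $r$-connectivity. The heart of the paper is Proposition~\ref{prop:critical}, which says that only a fraction $O(r/M)$ of the vertices of such a graph $H$ can have this property.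

The same method allows $r$ to grow with $\delta$. The next three theorems describe this range; Theorem~\ref{thm:main} does not depend on them. The constants in them, and in the lemmas, are those that keep the computations short.

\begin{theorem}\label{thm:explicit}
Let $G$ be $r$-connected with $\delta\ge2$, and suppose that $\rho=r/\ln\delta\le 1/e$ and $\theta=\sqrt{\rho\ln(1/\rho)}\le 1/128$. Then
\[
\gamma_{r\text{-}c}(G)\le(1+136\,\theta)\,n\,\frac{\ln\delta}{\delta},
\]
and an $r$-connected dominating set of at most this size can be chosen so that every vertex of $G$ has at least $128r$ neighbors in it. Consequently \eqref{eq:conj} holds uniformly for all $r=o(\ln\delta)$, and for fixed $r$ and $\delta\to\infty$ the bound is $\frac n\delta\bigl(\ln\delta+O(\sqrt{r\ln\delta\,\ln\ln\delta})\bigr)$.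
\end{theorem}

\begin{theorem}\label{thm:allr}
Every $r$-connected graph $G$ with $\delta\ge2$ satisfies $\gamma_{r\text{-}c}(G)\le 514\,n\,(r+\ln\delta)/\delta$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For every $\varepsilon\in(0,1)$ and every $\delta\ge\delta_1(\varepsilon)$ there is a graph $G$ with $\delta(G)=\delta$ that is $r$-connected for all $1\le r\le\delta$ and has $\gamma_{r\text{-}c}(G)\ge\gamma(G)\ge(1-\varepsilon)\,n\ln\delta/\delta$. So the constant $1$ in \eqref{eq:conj} is best possible for every $r$.
\item[(b)] For $1\le r\le\delta$ we have $\gamma_{r\text{-}c}(K_{\delta+1})=r+1$. Hence, for each fixed $c>0$, the bound \eqref{eq:conj} fails when $(1+c)\ln\delta\le r\le\delta$.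
\item[(c)] For all large $\delta$, Theorem~\ref{thm:allr} is optimal up to the constant factor for every $r\le\delta$.
\end{itemize}
\end{theorem}

Thus the behavior changes when $r$ is of order $\ln\delta$, which is about the number of neighbors that a vertex of degree $\delta$ has in a random set of density $\ln\delta/\delta$. We do not determine the optimal constant when $r=\Theta(\ln\delta)$, that is, when $r/\ln\delta$ is bounded away from $0$ and from above; Theorems~\ref{thm:allr} and~\ref{thm:sharp} give the order of magnitude there.

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Proposition~\ref{prop:critical}. Section~\ref{sec:cut} proves the proposition for $r=1$, where the whole scheme is visible on the block tree, and Sections~\ref{sec:sep}--\ref{sec:count} prove it in general. Sections~\ref{sec:growing} and~\ref{sec:sharp} contain the proofs of Theorems~\ref{thm:explicit}--\ref{thm:sharp}.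

\section{Critical vertices and the proof of Theorem~\ref{thm:main}}\label{sec:reduction}

A vertex $y$ of an $r$-connected graph $H$ is \emph{critical} if $H-y$ is not $r$-connected.

\begin{proposition}\label{prop:critical}
Let $r\ge1$ and $M\ge16r$ be integers, and let $H$ be an $r$-connected graph with $m$ vertices and minimum degree at least $M$. Then $H$ has at most $64\,rm/M$ critical vertices.
\end{proposition}

Some lower bound on the degrees is needed: for $r=2$ every vertex of a cycle is critical. The order $rm/M$ cannot be improved.

\begin{example}\label{ex:chain}
Let $M\ge 2r$ and $k\ge2$. Take cliques $Q_1,\dots,Q_k$ on $M+1$ vertices each, such that $S_i=Q_i\cap Q_{i+1}$ has $r$ vertices and nonconsecutive cliques are disjoint. Their union $H$ has minimum degree $M$ and $m\le k(M+1)$ vertices. It is $r$-connected, because after deleting $r-1$ vertices each $S_i$ keeps a vertex. Deleting $S_i$ disconnects $H$, so every vertex of $S_i$ is critical. There are at least $(k-1)r\ge kr/2\ge rm/(4M)$ critical vertices.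
\end{example}

We take Proposition~\ref{prop:critical} for granted until the end of this section.

\begin{lemma}\label{lem:complete}
Let $G$ be $r$-connected, let $M\ge128r$ be an integer, and let $D_0\subseteq V(G)$ be such that every vertex of $G$ has at least $M$ neighbors in $D_0$. Then there is an $r$-connected dominating set $D\supseteq D_0$ with $|D|\le(1+128r/M)|D_0|$.
\end{lemma}

\begin{proof}
The set $X=V(G)\setminus D_0$ makes $G[D_0\cup X]$ $r$-connected; this is the only use of the $r$-connectivity of $G$. Choose an inclusion-minimal $X\subseteq V(G)\setminus D_0$ such that $H=G[D_0\cup X]$ is $r$-connected. Every vertex of $H$, whether in $D_0$ or in $X$, has at least $M$ neighbors in $D_0$, so $H$ has minimum degree at least $M$. For $x\in X$ the graph $H-x=G[D_0\cup(X\setminus\{x\})]$ is not $r$-connected, by minimality. So all vertices of $X$ are critical in $H$, and Proposition~\ref{prop:critical} gives $|X|\le\eta\,(|D_0|+|X|)$ with $\eta=64r/M\le\frac12$. Hence $|X|\le\frac{\eta}{1-\eta}|D_0|\le2\eta|D_0|$. The set $D=D_0\cup X$ is dominating because $D_0$ is.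
\end{proof}

It remains to find a small set $D_0$. We use one estimate for the lower tail of a binomial variable throughout the paper.

\begin{lemma}\label{lem:tail}
Let $Z$ be a binomial random variable with mean at least $\lambda>0$. For $0<x\le\lambda$,
\[
\Pr(Z\le x)\le q(\lambda,x):=e^{-\lambda}\Bigl(\frac{e\lambda}{x}\Bigr)^{x}.
\]
The function $q(\lambda,x)$ is nondecreasing in $x$ for $0<x\le\lambda$, and $q(\lambda,\lambda/2)\le e^{-\lambda/8}$.
\end{lemma}

\begin{proof}
Let $Z$ have parameters $d$ and $p$, with $dp\ge\lambda$, and put $z=x/\lambda\in(0,1]$. On the event $Z\le x$ we have $z^Z\ge z^x$, so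
\[
z^x\Pr(Z\le x)\le\mathbb{E}\,z^Z=\bigl(1-p(1-z)\bigr)^d\le e^{-dp(1-z)}\le e^{-\lambda(1-z)}=e^{-\lambda+x}.
\]
Dividing by $z^x$ gives the bound. The derivative of $x\ln(e\lambda/x)$ is $\ln(\lambda/x)\ge0$. Finally $q(\lambda,\lambda/2)=e^{-\lambda(1-\ln2)/2}$ and $(1-\ln 2)/2>0.15>\frac18$.
\end{proof}

\begin{lemma}\label{lem:multi}
Let $G$ be a graph, $M$ an integer and $\lambda$ a real number with $1\le M\le\lambda\le\delta$. Then there is $D_0\subseteq V(G)$ such that every vertex of $G$ has at least $M$ neighbors in $D_0$ and
\[
|D_0|\le\frac{n}{\delta}\,\lambda+nM\,q(\lambda,M).
\]
\end{lemma}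

\begin{proof}
Put each vertex into $R$ independently with probability $p=\lambda/\delta\le1$. For each vertex $v$ with fewer than $M$ neighbors in $R$, add $M$ neighbors of $v$ to the set; this is possible since $M\le\delta$. In the resulting set every vertex has at least $M$ neighbors. The number of neighbors in $R$ of a vertex of degree $d\ge\delta$ is binomial with mean $dp\ge\lambda$, so it is smaller than $M$ with probability at most $q(\lambda,M)$. The expected size of the resulting set is at most $pn+nMq(\lambda,M)$, and some outcome is no larger.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]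
We spend a factor $1+\varepsilon/4$ on each of the two lemmas. Put $M=\lceil512r/\varepsilon\rceil$, so that $M\ge128r$ and $128r/M\le\varepsilon/4$, and put $\lambda=(1+\varepsilon/4)\ln\delta$. For $\delta$ large in terms of $r$ and $\varepsilon$ we have $M\le\lambda\le\delta$ and
\[
\delta M q(\lambda,M)=M\Bigl(\frac{e\lambda}{M}\Bigr)^{M}\delta^{-\varepsilon/4}\le1,
\]
because $M$ does not depend on $\delta$ and $\lambda\le 2\ln\delta$. Lemma~\ref{lem:multi} gives $D_0$ with $|D_0|\le\frac n\delta(\lambda+1)$, and Lemma~\ref{lem:complete} gives
\[
\gamma_{r\text{-}c}(G)\le\frac n\delta\Bigl(\Bigl(1+\frac\varepsilon4\Bigr)^2\ln\delta+1+\frac\varepsilon4\Bigr)\le\frac n\delta\Bigl(\Bigl(1+\frac{9\varepsilon}{16}\Bigr)\ln\delta+\frac54\Bigr).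
\]
If also $\ln\delta\ge3/\varepsilon$, then $\frac54\le\frac{7\varepsilon}{16}\ln\delta$, and the right side is at most $(1+\varepsilon)\,n\ln\delta/\delta$.
\end{proof}

\section{The case $r=1$: cut vertices}\label{sec:cut}

For $r=1$ and a graph with at least three vertices, the critical vertices are the cut vertices. They are arranged along a tree, and the count has three parts: the leaves of the tree and certain nodes of degree $2$ are few because each owns many vertices of the graph; the branching nodes are fewer than the leaves; and the paths between all these nodes carry few cut vertices because degrees are large. The general proof has the same three parts, and both use the following fact about trees.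

\begin{lemma}\label{lem:skeleton}
Let $T$ be a tree with at least two nodes and with $\ell$ leaves, and let $\beta$ nodes of degree $2$ be marked. Call a node \emph{special} if it is marked or its degree is not $2$. Then $T$ has at most $\ell-2$ nodes of degree at least $3$, and $E(T)$ is partitioned into at most $2(\ell+\beta)$ paths whose ends are special and whose inner nodes are not special. Every node that is not special is an inner node of one of these paths.
\end{lemma}

\begin{proof}
In a tree $\sum_t(\deg t-2)=-2$. Leaves contribute $-1$ each and nodes of degree at least $3$ contribute at least $1$ each, which gives the first claim. So there are at most $2\ell+\beta-2$ special nodes. Suppress the other nodes one at a time, replacing a node of degree $2$ and its two edges by a single edge. The result is a tree on the special nodes, with fewer than $2\ell+\beta$ edges, and each of its edges stands for a path of $T$ as described.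
\end{proof}

We recall the block tree. A \emph{block} of a connected graph $H$ with at least two vertices is a maximal connected subgraph that has no cut vertex of its own. Every block has at least two vertices, every edge lies in exactly one block, and a vertex is a cut vertex of $H$ if and only if it lies in more than one block. The graph whose nodes are the blocks and the cut vertices, each cut vertex being adjacent to the blocks that contain it, is a tree, and its leaves are blocks.

\begin{proposition}\label{prop:cut}
A connected graph $H$ with $m$ vertices and minimum degree at least $M\ge3$ has at most $5m/(M-1)$ cut vertices.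
\end{proposition}

\begin{proof}
Assume that $H$ has a cut vertex and let $T$ be its block tree. A vertex that is not a cut vertex lies in one block only, together with all its neighbors, so this block has at least $M+1$ vertices. A leaf of $T$ is a block with one cut vertex and at least one other vertex, so it has at least $M$ vertices that are not cut vertices. A block of degree $2$ in $T$ contains two cut vertices. Either it contains a further vertex, and then at least $M-1$ vertices that are not cut vertices, in which case we mark it, or it is a single edge. With $\ell$ leaves and $\beta$ marked blocks we have $(\ell+\beta)(M-1)\le m$.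

Apply Lemma~\ref{lem:skeleton}. A special cut vertex has degree at least $3$ in $T$, so there are at most $\ell-2$ of these. Every other cut vertex is an inner node of one of at most $2(\ell+\beta)$ paths. Suppose that such a path has three consecutive inner cut vertices $x,y,z$. The block between $x$ and $y$ and the block between $y$ and $z$ are inner nodes, hence unmarked blocks of degree $2$, hence single edges. They are the only blocks containing $y$, so $y$ has degree $2<M$ in $H$, which is impossible. Each path therefore has at most two inner cut vertices, and the total is at most $\ell+4(\ell+\beta)\le5m/(M-1)$.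
\end{proof}

For $M\ge16$ this implies Proposition~\ref{prop:critical} with $r=1$. For $r\ge2$ a critical vertex lies in a set of $r$ vertices whose deletion disconnects the graph, and the new difficulty is that such sets can be numerous and can cut through one another, so that no tree displays them all.

\begin{example}\label{ex:ring}
Let $r=2$, $M\ge3$, $k\ge4$. Arrange cliques $Q_1,\dots,Q_k$ on $M+1$ vertices in a ring, with $Q_i\cap Q_{i+1}=\{x_i\}$ (indices modulo $k$) and all other pairs of cliques disjoint. The union $H$ is $2$-connected. Deleting any two of the vertices $x_1,\dots,x_k$ disconnects $H$, so there are at least $\binom k2$ disconnecting pairs, while $H$ has only $kM$ vertices. The pair $\{x_1,x_3\}$ separates $x_2$ from $x_4$, and the pair $\{x_2,x_4\}$ separates $x_1$ from $x_3$.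
\end{example}

We do not need all the disconnecting sets, only enough of them to cover the critical vertices. In Example~\ref{ex:ring} the $k$ pairs $\{x_{i-1},x_i\}$ cover all the $x_i$, and they do not cut through one another. The next two sections show that such a family always exists.

\section{Separations and uncrossing}\label{sec:sep}

In Sections~\ref{sec:sep}--\ref{sec:count}, $H$, $r$, $m$, $M$ are as in Proposition~\ref{prop:critical}, and $V=V(H)$.

A disconnecting set may leave more than two components, so to say when two such sets are compatible we also record how the rest of the graph is divided. A \emph{separation} of $H$ is an unordered pair $\{A,B\}$ of vertex sets such that $A\cup B=V$, both $A\setminus B$ and $B\setminus A$ are nonempty, and no edge joins $A\setminus B$ to $B\setminus A$. Equivalently to the last condition, every vertex of $A\setminus B$ has all its neighbors in $A$, or again, every edge has both ends in $A$ or both ends in $B$. The set $A\cap B$ is the \emph{separator}, its size $|A\cap B|=|A|+|B|-m$ is the \emph{order}, and an \emph{$r$-separation} is a separation of order exactly $r$.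

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Every separation of $H$ has order at least $r$.
\item[(b)] If $\{A,B\}$ is an $r$-separation, then $|A\setminus B|\ge M+1-r>r$.
\item[(c)] Every critical vertex lies in the separator of some $r$-separation.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that $|A\cap B|<r$, and fix $a\in A\setminus B$ and $b\in B\setminus A$. Since $m-2\ge r-1$, we can enlarge $A\cap B$ to a set of exactly $r-1$ vertices that avoids $a$ and $b$. After deleting this set all remaining vertices lie in $A\setminus B$ or in $B\setminus A$, so no path joins $a$ to $b$. This contradicts the $r$-connectivity of $H$.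

(b) A vertex of $A\setminus B$ lies in $A$ together with its neighbors, so $|A|\ge M+1$.

(c) Let $y$ be critical. The graph $H-y$ has at least $M>r$ vertices and is not $r$-connected, so $(H-y)-S'$ is disconnected for some set $S'$ of $r-1$ vertices. Let $S=S'\cup\{y\}$ and let $K$ be the vertex set of a component of $H-S$. Then $\{S\cup K,\,V\setminus K\}$ is a separation with separator $S$.
\end{proof}

For ordered pairs of vertex sets write $(A,B)\le(A',B')$ if $A\subseteq A'$ and $B\supseteq B'$. This is a partial order, and reversing both pairs reverses it:
\begin{equation}\label{eq:reverse}
(A,B)\le(A',B')\iff(B',A')\le(B,A).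
\end{equation}
A separation $\{A,B\}$ has the two \emph{orientations} $(A,B)$ and $(B,A)$. Two separations are \emph{nested} if some orientation of one is comparable with some orientation of the other; otherwise they \emph{cross}. By \eqref{eq:reverse} we may prescribe one of the two orientations: if $s$ is nested with $\{A,B\}$, then some orientation of $s$ is $\le(A,B)$ or $\ge(A,B)$. The pair $(A\cap C,B\cup D)$ is the infimum of $(A,B)$ and $(C,D)$: it lies below both, and every pair below both lies below it.

The tool for removing a crossing is to replace a separation by such an infimum. The next lemma says that this can be done without raising the order, and without changing the roles of $A$ and $B$.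

\begin{figure}
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!45] (0,2) rectangle (2,3);
\fill[gray!45] (2,3) rectangle (3,5);
\fill[gray!15] (3,2) rectangle (5,3);
\fill[gray!15] (2,0) rectangle (3,2);
\fill[gray!80] (2,2) rectangle (3,3);
\draw (0,0) rectangle (5,5);
\draw (2,0) -- (2,5) (3,0) -- (3,5) (0,2) -- (5,2) (0,3) -- (5,3);
\node at (0.9,5.4) {$C\setminus D$};
\node at (2.5,5.4) {$C\cap D$};
\node at (4.1,5.4) {$D\setminus C$};
\node[left] at (0,4) {$A\setminus B$};
\node[left] at (0,2.5) {$A\cap B$};
\node[left] at (0,1) {$B\setminus A$};
\node at (1,4) {$\neq\emptyset$};
\node at (4,1) {$\neq\emptyset$};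
\end{tikzpicture}
\caption{Two separations $\{A,B\}$ (rows) and $\{C,D\}$ (columns) divide the vertex set into nine cells. The separator of $\{A\cap C,B\cup D\}$ consists of the central cell and the two medium gray cells; the separator of $\{B\cap D,A\cup C\}$ consists of the central cell and the two light gray cells. Together they count the central cell twice and each arm of the cross once, exactly as $A\cap B$ and $C\cap D$ do.}
\label{fig:corners}
\end{figure}

\begin{lemma}\label{lem:corner}
Let $\{A,B\}$ and $\{C,D\}$ be $r$-separations. After possibly interchanging the names $C$ and $D$, the pair $\{A\cap C,\,B\cup D\}$ is an $r$-separation.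
\end{lemma}

\begin{proof}
Write $a=A\setminus B$, $b=B\setminus A$, $c=C\setminus D$, $d=D\setminus C$. The four \emph{corners} $a\cap c$, $b\cap d$, $a\cap d$, $b\cap c$ form two opposite pairs, $\{a\cap c,\,b\cap d\}$ and $\{a\cap d,\,b\cap c\}$; see Figure~\ref{fig:corners}. We claim that in one of these pairs both corners are nonempty. Otherwise one corner of each pair is empty. If $a\cap c=a\cap d=\emptyset$ then $a\subseteq C\cap D$; if $b\cap d=b\cap c=\emptyset$ then $b\subseteq C\cap D$; if $a\cap c=b\cap c=\emptyset$ then $c\subseteq A\cap B$; and if $b\cap d=a\cap d=\emptyset$ then $d\subseteq A\cap B$. In each case one of $a,b,c,d$ has at most $r$ elements, contrary to Lemma~\ref{lem:basic}(b). Interchanging $C$ and $D$ exchanges the two pairs, so we may assume that $a\cap c$ and $b\cap d$ are nonempty.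

The pair $\{A\cap C,B\cup D\}$ is a separation. Indeed, a vertex outside $B\cup D$ lies in $A$ and in $C$, so the two sets cover $V$. The set $(A\cap C)\setminus(B\cup D)$ equals $a\cap c\ne\emptyset$, and each of its vertices has all neighbors in $A$ and in $C$. The set $(B\cup D)\setminus(A\cap C)$ contains $b\cap d\ne\emptyset$. Exchanging $A$ with $B$ and $C$ with $D$ in this argument shows that $\{B\cap D,A\cup C\}$ is a separation too. The sum of the two orders is
\[
|A\cap C|+|A\cup C|+|B\cap D|+|B\cup D|-2m=|A|+|B|+|C|+|D|-2m=2r.
\]
Both orders are at least $r$ by Lemma~\ref{lem:basic}(a), so both equal $r$.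
\end{proof}

In Example~\ref{ex:ring} with $k=4$, take $A=Q_2\cup Q_3$, $B=Q_4\cup Q_1$, $C=Q_3\cup Q_4$, $D=Q_1\cup Q_2$. The separators are $\{x_1,x_3\}$ and $\{x_2,x_4\}$, and the separations cross, since neither $A$ nor $B$ is contained in $C$ or in $D$. The lemma produces $\{Q_3,\,Q_4\cup Q_1\cup Q_2\}$, with separator $\{x_2,x_3\}$. The degree condition is needed in the lemma: in a $4$-cycle the two $2$-separations have all four corners empty.

Passing to the infimum creates no new crossings.

\begin{lemma}\label{lem:nested}
Let $\{A,B\}$ and $\{C,D\}$ be crossing separations such that $E=\{A\cap C,B\cup D\}$ is a separation. Every separation $s$ that is nested with both $\{A,B\}$ and $\{C,D\}$ is nested with $E$.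
\end{lemma}

\begin{proof}
If some orientation of $s$ is $\ge(A,B)$ or $\ge(C,D)$, then it is $\ge(A\cap C,B\cup D)$. Otherwise some orientation $o_1$ of $s$ is $\le(A,B)$ and some orientation $o_2$ of $s$ is $\le(C,D)$. If $o_1=o_2$, this orientation lies below the infimum $(A\cap C,B\cup D)$. If $o_1=(A',B')$ and $o_2=(B',A')$, then \eqref{eq:reverse} turns $o_2\le(C,D)$ into $(D,C)\le(A',B')$, so $(D,C)\le(A,B)$; this is impossible, since $\{A,B\}$ and $\{C,D\}$ cross.
\end{proof}

\section{A tree-decomposition that displays all critical vertices}\label{sec:tree}

The substitute for the block tree is a tree-decomposition whose edges correspond to $r$-separations. A \emph{tree-decomposition} of $H$ consists of a finite tree $T$ and sets $V_t\subseteq V$ for $t\in T$, called \emph{bags}, such that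
\begin{itemize}
\item[(T1)] every vertex of $H$ lies in some bag,
\item[(T2)] the two ends of every edge of $H$ lie in a common bag,
\item[(T3)] for every vertex $v$ of $H$, the nodes whose bags contain $v$ form a subtree of $T$.
\end{itemize}
For an edge $e=t_1t_2$ of $T$, the \emph{sides} of $e$ are the unions $U_1\supseteq V_{t_1}$ and $U_2\supseteq V_{t_2}$ of the bags over the two components of $T-e$, and $V_{t_1}\cap V_{t_2}$ is the \emph{adhesion set} of $e$.

\begin{lemma}\label{lem:td}
In every tree-decomposition of $H$ the following hold.
\begin{itemize}
\item[(a)] For every edge $e$ of $T$ with sides $U_1,U_2$, the set $U_1\cap U_2$ is the adhesion set of $e$, and no edge of $H$ joins $U_1\setminus U_2$ to $U_2\setminus U_1$.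
\item[(b)] A vertex that lies in $V_t$ and in some other bag lies in the adhesion set of an edge at $t$.
\item[(c)] The sides of any two edges of $T$ have comparable orientations.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $v\in U_1\cap U_2$, the subtree of $v$ meets both components of $T-e$, so it contains both ends of $e$. The two ends of an edge of $H$ share a bag, and this bag is contained in $U_1$ or in $U_2$.

(b) The subtree of the vertex contains $t$ and another node, hence a neighbor of $t$.

(c) Let $e\ne f$, let $T_1,T_2,T_3$ be the components of $T-e-f$, with $e$ joining $T_1$ to $T_2$ and $f$ joining $T_2$ to $T_3$, and let $Z_i$ be the union of the bags over $T_i$. Then $(Z_1,Z_2\cup Z_3)\le(Z_1\cup Z_2,Z_3)$.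
\end{proof}

Call a tree-decomposition \emph{tight} if for every edge of $T$ the two sides form an $r$-separation, and write $Y_T$ for the union of its adhesion sets. In a tight decomposition the adhesion sets are the separators of these \emph{edge separations}, which are pairwise nested. The decomposition with the single bag $V$ is tight, with $Y_T=\emptyset$. In Example~\ref{ex:ring}, the star with central bag $\{x_1,\dots,x_k\}$ and leaf bags $Q_1,\dots,Q_k$ is tight, with adhesion sets $\{x_{i-1},x_i\}$.

\begin{lemma}\label{lem:cover}
There is a tight tree-decomposition of $H$ such that $Y_T$ contains all critical vertices.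
\end{lemma}

\begin{proof}
Choose a tight decomposition with $|Y_T|$ as large as possible, and suppose that some critical vertex $y$ is not in $Y_T$. We want to split a bag along an $r$-separation with $y$ in its separator. Such a separation exists by Lemma~\ref{lem:basic}(c), but it fits into the tree only if it is nested with all edge separations. So among the $r$-separations with $y$ in the separator we choose one, $\{C,D\}$, that crosses the separations of as few edges of $T$ as possible.

\emph{Step 1: $\{C,D\}$ crosses no edge separation.} Suppose that it crosses the separation $\{A,B\}$ of an edge $e$. Since $y\notin Y_T$, we have $y\notin A\cap B$, and we choose the names so that $y\in A\setminus B$. By Lemma~\ref{lem:corner}, after possibly interchanging $C$ and $D$, the pair $E=\{A\cap C,B\cup D\}$ is an $r$-separation. As $y\in A$ and $y\in C\cap D$, it lies in both $A\cap C$ and $B\cup D$, so $E$ is a competitor of $\{C,D\}$. If the separation of an edge $f$ is nested with $\{C,D\}$, it is also nested with $\{A,B\}$ by Lemma~\ref{lem:td}(c), hence with $E$ by Lemma~\ref{lem:nested}. Moreover $E$ is nested with $\{A,B\}$, because $(A\cap C,B\cup D)\le(A,B)$. So every edge whose separation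 crosses $E$ is an edge other than $e$ whose separation crosses $\{C,D\}$. This contradicts the choice of $\{C,D\}$.

\emph{Step 2: each branch lies on one side of $\{C,D\}$.} By Lemma~\ref{lem:td}(b) and $y\notin Y_T$, the vertex $y$ lies in exactly one bag $V_t$. Let $t_1,\dots,t_k$ be the neighbors of $t$ (possibly $k=0$). Let $U_i\supseteq V_{t_i}$ and $W_i\supseteq V_t$ be the sides of the edge $tt_i$; the \emph{branch} at $t_i$ is the component of $T-t$ containing $t_i$, and $U_i$ is the union of its bags. Thus $y\notin U_i$. By Step 1 and \eqref{eq:reverse}, one of $(U_i,W_i)$, $(W_i,U_i)$ lies below one of $(C,D)$, $(D,C)$. If $(W_i,U_i)$ did, then $U_i\supseteq D$ or $U_i\supseteq C$, which is impossible because $y\in C\cap D$. So $(U_i,W_i)$ does, and $U_i\subseteq C$ or $U_i\subseteq D$.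

\emph{Step 3: splitting the bag.} Replace $t$ by two adjacent nodes $t'$ and $t''$ with bags $V_t\cap C$ and $V_t\cap D$. Join $t_i$ to $t'$ if $U_i\subseteq C$, and to $t''$ otherwise; in the second case $U_i\subseteq D$. We check that this is a tree-decomposition. Condition (T1) holds since $C\cup D=V$. Condition (T2) holds since an edge with both ends in $V_t$ has both ends in $C$ or both in $D$. For (T3), let $v\in V$.
\begin{itemize}
\item If $v\notin V_t$, its subtree lies inside one branch and is unchanged.
\item If $v\in V_t\cap C\cap D$, then $v$ lies in both new bags, and its new subtree arises from the old one by splitting $t$ into the edge $t't''$.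
\item If $v\in V_t\cap(C\setminus D)$, then $v$ lies in the bag of $t'$ only. If the old subtree of $v$ enters the branch at $t_i$, then $v\in U_i$, so $U_i\not\subseteq D$, so $U_i\subseteq C$ and $t_i$ is joined to $t'$.
\item If $v\in V_t\cap(D\setminus C)$, then $v$ lies in the bag of $t''$ only. If the old subtree of $v$ enters the branch at $t_i$, then $U_i\not\subseteq C$ and $t_i$ is joined to $t''$.
\end{itemize}
In the last two cases the new subtree is the old one with $t$ renamed.

\emph{Step 4: the new decomposition is tight and covers $y$.} Since the two new bags have union $V_t$, every old edge of $T$ keeps its two sides, hence its $r$-separation and its adhesion set. Let $P$ and $Q$ be the sides of the new edge $t't''$, with $P\supseteq V_t\cap C$. By construction $P\subseteq C$ and $Q\subseteq D$, and $P\cup Q=V$. A vertex of $C\setminus D$ is not in $Q$, so it is in $P\setminus Q$, and a vertex of $D\setminus C$ is not in $P$, so it is in $Q\setminus P$. Thus both sets are nonempty, and $\{P,Q\}$ is a separation by Lemma~\ref{lem:td}(a). Its order is at least $r$ by Lemma~\ref{lem:basic}(a) and at most $|C\cap D|=r$. So the new decomposition is tight. The adhesion set $V_t\cap C\cap D$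 of the new edge contains $y$, so the adhesion sets now cover $Y_T\cup\{y\}$, contrary to the maximality of $|Y_T|$.
\end{proof}

\section{Counting the vertices in adhesion sets}\label{sec:count}

Proposition~\ref{prop:critical} follows from Lemma~\ref{lem:cover} and the next lemma. Each adhesion set has $r$ vertices, so a bound $O(m/M)$ on the number of edges of $T$ would suffice. We have no such bound, since nothing prevents $T$ from containing long paths whose bags repeat the same vertices. We therefore bound, for each path of Lemma~\ref{lem:skeleton}, the union of the adhesion sets along it.

\begin{lemma}\label{lem:count}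
Every tight tree-decomposition of $H$ has $|Y_T|\le64\,rm/M$.
\end{lemma}

\begin{proof}
If $T$ has one node then $Y_T=\emptyset$, so let $T$ have at least two nodes. A vertex of $H$ is \emph{private} to a node $t$ if it lies in $V_t$ and in no other bag. Call a node \emph{big} if it has degree $2$ and $|V_t|\ge M/4$. Let $\ell$ be the number of leaves and $\beta$ the number of big nodes.

\emph{Leaves and big nodes are few.} If $t$ is a leaf, then $V_t$ is one side of the edge at $t$, and the vertices of $V_t$ outside the other side are private to $t$. By Lemma~\ref{lem:basic}(b) there are at least $M+1-r\ge M/8$ of them. If $t$ is big, then by Lemma~\ref{lem:td}(b) all vertices of $V_t$ outside the two adhesion sets at $t$ are private to $t$, and there are at least $M/4-2r\ge M/8$ of them; this is where $M\ge16r$ is needed. A vertex is private to at most one node, so $\ell+\beta\le8m/M$. Nodes of degree at least $3$ need not have private vertices, as the star in Section~\ref{sec:tree} shows; they are controlled through the leaves.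

Apply Lemma~\ref{lem:skeleton} with the big nodes marked. It partitions $E(T)$ into at most $16m/M$ paths whose inner nodes have degree $2$ and bags of size less than $M/4$. It suffices to show that for each such path $t_0t_1\dots t_k$ the union of the adhesion sets of its edges has at most $4r$ elements.

\emph{Thin paths carry few vertices.} If $k=1$ the union has $r$ elements. Let $k\ge2$, call $V_{t_1},\dots,V_{t_{k-1}}$ the \emph{inner bags}, and let $W$ be their union. Every edge of the path has an inner node as an end, so all adhesion sets of the path are contained in $W$, and we show that $|W|\le4r$. The idea is that small bags strung along a path hold only few edges per vertex, while all but $2r$ vertices of $W$ have all their edges there.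

Let $S=V_{t_0}\cap V_{t_1}$, $S'=V_{t_{k-1}}\cap V_{t_k}$ and $W'=W\setminus(S\cup S')$, so $|W'|\ge|W|-2r$. Since the inner nodes have degree $2$, every other node of $T$ is separated from them by the edge $t_0t_1$ or by the edge $t_{k-1}t_k$. A vertex of $W$ that also lies in the bag of such a node belongs to both sides of that edge, and hence to $S$ or $S'$ by Lemma~\ref{lem:td}(a). So a vertex of $W'$ lies in the bags of inner nodes only. Let $F$ be the set of edges of $H$ whose two ends lie in a common inner bag. By (T2), every edge with an end in $W'$ belongs to $F$. Summing the degrees of the vertices of $W'$ counts each edge at most twice, so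
\[
M(|W|-2r)\le M|W'|\le 2|F|.
\]

For an upper bound on $|F|$, let $\mathrm{last}(u)$, for $u\in W$, be the largest $i\in\{1,\dots,k-1\}$ with $u\in V_{t_i}$. Let $uv\in F$ with $\mathrm{last}(u)\le\mathrm{last}(v)$, and let $V_{t_i}$ be an inner bag containing $u$ and $v$. Then $i\le\mathrm{last}(u)\le\mathrm{last}(v)$, and $v$ lies in $V_{t_i}$ and in $V_{t_{\mathrm{last}(v)}}$, so by (T3) it lies in $V_{t_{\mathrm{last}(u)}}$. Charge each edge of $F$ to such an end $u$. The other ends of the edges charged to $u$ lie in the single bag $V_{t_{\mathrm{last}(u)}}$, so $u$ is charged fewer than $M/4$ times, and $|F|\le\frac M4|W|$. Therefore $M(|W|-2r)\le\frac M2|W|$, that is, $|W|\le4r$.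

Altogether $|Y_T|\le4r\cdot16m/M$.
\end{proof}

This completes the proofs of Proposition~\ref{prop:critical} and of Theorem~\ref{thm:main}. The last step corresponds to the observation, in the proof of Proposition~\ref{prop:cut}, that a cut vertex cannot lie between two single edges. It fails for small degrees: for the cycle $v_1v_2\dots v_m$ and $r=2$, the bags $\{v_1,v_i,v_{i+1}\}$ with $2\le i\le m-1$, arranged along a path, form a tight decomposition with bags of size $3$ whose adhesion sets $\{v_1,v_i\}$, $3\le i\le m-1$, cover all but two vertices.

\section{Growing connectivity}\label{sec:growing}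

Write $L=\ln\delta$ and $r=\rho L$. The construction loses in two places. Lemma~\ref{lem:complete} costs a relative error of order $r/M$, which favors large $M$. Lemma~\ref{lem:multi} requires $q(\lambda,M)$ to be about $1/\delta$, that is, $\lambda-L$ about $M\ln(e\lambda/M)$, which favors small $M$. With $M=r/\theta$ the first relative error is of order $\theta$ and the second is of order at most $(\rho/\theta)\ln(1/\rho)$. The two agree when $\theta^2=\rho\ln(1/\rho)$, and this is the choice in Theorem~\ref{thm:explicit}.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Put $M=\lceil r/\theta\rceil$ and $\lambda=(1+2\theta)L$. Then $M\ge r/\theta\ge128r$ and $128r/M\le128\theta$. Since $r/\theta\ge1$, we have $M\le2r/\theta=2\rho L/\theta$. From $\theta^2=\rho\ln(1/\rho)$ and $\rho\le1/e$ we get $\rho/\theta=\theta/\ln(1/\rho)\le\theta$, so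
\[
M\le\frac{2\rho L}{\theta}\le2\theta L\le L\le\lambda\le2L\le\delta,
\]
where the last inequality holds because $\ln x/x\le1/e$ for $x>0$. So both lemmas apply. The function $x\ln(2eL/x)$ has derivative $\ln(2L/x)$ and is nondecreasing for $0<x\le2L$. Using this, and $e\theta\le1$,
\[
M\ln\frac{e\lambda}{M}\le M\ln\frac{2eL}{M}\le\frac{2\rho L}{\theta}\ln\frac{e\theta}{\rho}\le\frac{2\rho L}{\theta}\ln\frac1\rho=2\theta L .
\]
Hence $q(\lambda,M)\le e^{-\lambda+2\theta L}=e^{-L}=1/\delta$ and $Mq(\lambda,M)\le2\theta L/\delta$. Lemma~\ref{lem:multi} gives $D_0$ with $|D_0|\le(1+4\theta)\,nL/\delta$, and Lemma~\ref{lem:complete} gives an $r$-connected dominating set $D\supseteq D_0$ with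
\[
|D|\le(1+128\theta)(1+4\theta)\frac{nL}{\delta}=(1+132\theta+512\theta^2)\frac{nL}{\delta}\le(1+136\theta)\frac{nL}{\delta},
\]
since $512\theta\le4$. Every vertex of $G$ has at least $M\ge128r$ neighbors in $D_0\subseteq D$.

If $r=o(\ln\delta)$, then $\rho\to0$ and so $\theta\to0$; the hypotheses hold for large $\delta$, and the factor $1+136\theta$ tends to $1$. For fixed $r$ the error term is $136\,\theta L=136\sqrt{rL\ln(L/r)}\le136\sqrt{r\ln\delta\,\ln\ln\delta}$.
\end{proof}

For arbitrary $r$ we give up the constant $1$. We take the smallest $M$ allowed in Lemma~\ref{lem:complete}, which costs a factor $2$, and we take $\lambda$ large enough to exceed both $2M$ and a multiple of $\ln\delta$.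

\begin{proof}[Proof of Theorem~\ref{thm:allr}]
Put $M=128r$ and $\lambda=256r+16\ln\delta$. If $\lambda>\delta$, then $\gamma_{r\text{-}c}(G)\le n\le n\lambda/\delta\le256\,n(r+\ln\delta)/\delta$. So let $\lambda\le\delta$. Since $M\le\lambda/2$, Lemma~\ref{lem:tail} gives
\[
q(\lambda,M)\le q(\lambda,\lambda/2)\le e^{-\lambda/8}=e^{-32r}\delta^{-2},
\]
and $128r\,e^{-32r}\le1$ for $r\ge1$, so $Mq(\lambda,M)\le\delta^{-2}\le1/\delta$. Lemma~\ref{lem:multi} gives $D_0$ with $|D_0|\le\frac n\delta(\lambda+1)$, and Lemma~\ref{lem:complete} gives
\[
\gamma_{r\text{-}c}(G)\le2|D_0|\le\frac n\delta\,(512r+32\ln\delta+2)\le514\,\frac{n(r+\ln\delta)}{\delta},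
\]
using $2\le2r$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

For part (a) of Theorem~\ref{thm:sharp} we need a highly connected graph that is hard to dominate. We let a large clique $A$ provide the connectivity and almost all of the vertices, and we attach a small independent set $B$ of vertices of degree $\delta$ with random neighborhoods in $A$. With $|A|\approx\delta\ln\delta$, the bound to be beaten is $s\approx(1-\varepsilon)\ln^2\delta$. A set of $s$ vertices of $A$ misses the neighborhood of a given vertex of $B$ with probability about $e^{-s\delta/|A|}\approx\delta^{-1+\varepsilon}$. If $|B|=\delta$, about $\delta^{\varepsilon}$ vertices of $B$ are missed. This is far more than the $s$ vertices available to repair them one by one, and it is large enough for a union bound over all $s$-sets.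

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Let $a=\lceil\delta\ln\delta\rceil$, let $A$ be a clique on $a$ vertices and $B$ an independent set of $\delta$ vertices, and join each vertex of $B$ to a uniformly random $\delta$-subset of $A$, independently for different vertices of $B$. Here $n=a+\delta$. All inequalities below hold for $\delta$ large in terms of $\varepsilon$.

We have $a\ge\delta+1$, so the vertices of $A$ have degree at least $\delta$ and those of $B$ have degree exactly $\delta$; thus $\delta(G)=\delta$. If at most $\delta-1$ vertices are deleted, what remains of $A$ is a nonempty clique and every remaining vertex of $B$ keeps a neighbor in it. As $n>\delta$, the graph $G$ is $r$-connected for all $1\le r\le\delta$.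

Let $s=\lfloor(1-\varepsilon)\,n\ln\delta/\delta\rfloor$. Since $n\le2\delta\ln\delta$, we have $s\le2\ln^2\delta$. Put $x=s/(a-\delta)$. Then $x\to0$ as $\delta\to\infty$, and
\[
\delta x\le(1-\varepsilon)\,\frac{a+\delta}{a-\delta}\,\ln\delta,\qquad \frac{a+\delta}{a-\delta}=1+\frac{2\delta}{a-\delta}\le1+\frac{2}{\ln\delta-1}\to1,
\]
so $\delta x/(1-x)\le(1-\varepsilon/2)\ln\delta$. Fix $S\subseteq A$ with $|S|=s$. A given vertex of $B$ has no neighbor in $S$ with probability
\[
\frac{\binom{a-s}{\delta}}{\binom{a}{\delta}}=\prod_{i=0}^{\delta-1}\Bigl(1-\frac{s}{a-i}\Bigr)\ge(1-x)^{\delta}\ge e^{-\delta x/(1-x)}\ge\delta^{-1+\varepsilon/2},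
\]
where $1-x\ge e^{-x/(1-x)}$ is the inequality $e^y\ge1+y$ for $y=x/(1-x)$. So the number $Z_S$ of vertices of $B$ with no neighbor in $S$ is binomial with mean at least $\mu=\delta^{\varepsilon/2}$. Since $s\le\mu/2$, Lemma~\ref{lem:tail} gives $\Pr(Z_S\le s)\le\Pr(Z_S\le\mu/2)\le e^{-\mu/8}$. There are at most $a^s\le(\delta^2)^{2\ln^2\delta}=e^{4\ln^3\delta}$ choices of $S$, and $4\ln^3\delta<\mu/8$. So with positive probability $Z_S>s$ for all $S$ simultaneously. Fix such a graph $G$.

Let $D\subseteq V(G)$ with $|D|\le s$, and choose $S$ with $D\cap A\subseteq S\subseteq A$ and $|S|=s$. More than $s$ vertices of $B$ have no neighbor in $S$, and at most $s$ of them lie in $D$. Let $v$ be one that does not. All neighbors of $v$ lie in $A\setminus S$, which is disjoint from $D$, so $D$ does not dominate $v$. Hence $\gamma(G)\ge s+1>(1-\varepsilon)\,n\ln\delta/\delta$, and $\gamma_{r\text{-}c}(G)\ge\gamma(G)$ because an $r$-connected dominating set is dominating. For fixed $r$ these graphs are $r$-connected as soon as $\delta\ge r$, so no constant smaller than $1$ can be used in \eqref{eq:conj}.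

(b) An $r$-connected graph has at least $r+1$ vertices, and any $r+1\le\delta+1$ vertices of $K_{\delta+1}$ form a dominating set inducing $K_{r+1}$, which is $r$-connected. So $\gamma_{r\text{-}c}(K_{\delta+1})=r+1$. Let $(1+c)\ln\delta\le r\le\delta$ and fix $\varepsilon<c$. With $n=\delta+1$ we have $(1+\varepsilon)\,n\ln\delta/\delta=(1+\varepsilon)(1+\frac1\delta)\ln\delta$, which is less than $(1+c)\ln\delta<r+1$ for large $\delta$.

(c) Let $\delta\ge\delta_1(\frac12)$ and $1\le r\le\delta$. If $r\ge\ln\delta$, take $G=K_{\delta+1}$; by (b),
\[
\gamma_{r\text{-}c}(G)\ge r=\frac{nr}{\delta+1}\ge\frac{nr}{2\delta}\ge\frac{n(r+\ln\delta)}{4\delta}.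
\]
If $r<\ln\delta$, take the graph of (a) with $\varepsilon=\frac12$; then $\gamma_{r\text{-}c}(G)\ge\frac12\,n\ln\delta/\delta\ge n(r+\ln\delta)/(4\delta)$. In both cases $G$ is an $r$-connected graph of minimum degree $\delta$ that attains the bound of Theorem~\ref{thm:allr} up to an absolute constant factor.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DG}
\emph{Domination in Graphs},
\texttt{https://summit.sfu.ca/\allowbreak\_flysystem/\allowbreak fedora/\allowbreak sfu\_migrate/\allowbreak 3063/\allowbreak etd2377.pdf}.

\end{thebibliography}
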